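\title{A finite monoid with an infinite irredundant basis of monoid identities}

\begin{abstract}
We construct a finite monoid that has an infinite irredundant basis of monoid identities. The basis consists of $xyxzx\approx x^3yz$, $x^3\approx x^4$ and identities $w_mt\approx tw_m$ $(m\ge4)$, where $w_m$ is a chain of overlapping letters marked at both ends; the monoid is the relatively free monoid of rank $12$ in the variety that these identities define. For each subsystem obtained by keeping a nonempty set of the identities $w_mt\approx tw_m$ we also determine whether the variety it defines is finitely based and whether it is generated by a finite monoid. The only general tool used is the completeness theorem of equational logic.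
\end{abstract}

\section{Introduction}\label{sec:intro}

Words are finite sequences of letters from a fixed countably infinite alphabet; the empty word $1$ is allowed. A \emph{monoid identity} is a formal equality $u\approx v$ of two words. A monoid \emph{satisfies} $u\approx v$ if both sides take the same value under every assignment of elements to the letters, the empty word taking the identity element as its value. For a set $\Sigma$ of monoid identities, $\operatorname{Id}\Sigma$ is the set of its \emph{consequences}: the identities satisfied by every monoid that satisfies all members of $\Sigma$. The set $\Sigma$ is an \emph{identity basis} of a monoid $M$ if $\operatorname{Id}\Sigma$ is exactly the set of identities satisfied by $M$, and $\Sigma$ is \emph{irredundant} if $\operatorname{Id}\Sigma'\subsetneq\operatorname{Id}\Sigma$ for every proper subset $\Sigma'\subsetneq\Sigma$.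

A finite basis becomes irredundant after superfluous identities are discarded one at a time. For an infinite basis this procedure need not lead anywhere, and an infinite irredundant basis is a much more rigid object: infinitely many laws, none of which follows from the others, which together describe all the laws of $M$. The following problem comes from \cite{FBP}.

\begin{quote}
\emph{Is there a finite monoid with an infinite irredundant basis of monoid identities?}
\end{quote}

The corresponding question for semigroups, with identities, consequences and irredundancy taken within the class of semigroups, has a positive answer: Jackson \cite{Jackson} showed that there are finite semigroups with an infinite irredundant identity basis, the simplest example there being a $9$-element monoid $\mathbf{S}(\{xyxy\})$. All examples in \cite{Jackson} are finite monoids, and some of them are proved there to have an infinite irredundant basis as semigroups but no such basis as monoids.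

The two settings differ because in a monoid a letter may take the value $1$. Every monoid identity therefore implies the identities obtained from it by deleting letters, and long identities tend to imply short ones. For instance, let
\[
z_m=x_1(x_2x_1)(x_3x_2)\cdots(x_mx_{m-1})x_m ,
\]
and let $\tau_m$ be the identity $z_mt\approx tz_m$. Deleting $x_{m+1}$ from $z_{m+1}$ leaves $z_m$, so $\tau_{m+1}$ implies $\tau_m$, and in any infinite set of identities $\tau_m$ every member is superfluous. Finiteness pulls in the same direction. An assignment into a monoid with $q$ elements takes at most $q$ values, so such a monoid satisfies an identity as soon as it satisfies all identities obtained from it by merging letters until at most $q$ remain. One might therefore expect that the long identities of a finite monoid cannot be independent of one another, and guess a negative answer.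

The answer is positive. The remedy is to mark both ends of $z_m$, so that deletion can no longer shorten the word without destroying a mark. Fix letters $s,s'$ and, for $m\ge4$, replace in $z_m$ the block $(x_2x_1)$ by $x_2sx_1s$ and the block $(x_mx_{m-1})$ by $s'x_ms'x_{m-1}$:
\[
w_m=x_1\cdot x_2\,s\,x_1\,s\cdot x_3x_2\cdot x_4x_3\cdots x_{m-1}x_{m-2}\cdot s'\,x_m\,s'\,x_{m-1}\cdot x_m .
\]
For example, $w_4=x_1\cdot x_2sx_1s\cdot x_3x_2\cdot s'x_4s'x_3\cdot x_4$. Consider the identities
\[
\varphi_1:\ xyxzx\approx x^3yz,\qquad \varphi_2:\ x^3\approx x^4,\qquad \sigma_m:\ w_mt\approx tw_m ,
\]
and for $\varnothing\ne S\subseteq\{4,5,6,\dots\}$ put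
\[
\Sigma_S=\{\varphi_1,\varphi_2\}\cup\{\sigma_m:m\in S\},\qquad \Sigma=\Sigma_{\{4,5,\dots\}} .
\]
Varieties and relatively free monoids are recalled in Section~\ref{sec:logic}.

\begin{theorem}\label{thm:A}
Let $M$ be the relatively free monoid of rank $12$ in the monoid variety defined by $\Sigma$. Then $M$ is finite, and $\Sigma=\{\varphi_1,\varphi_2,\sigma_4,\sigma_5,\dots\}$ is an infinite irredundant basis of monoid identities of $M$. The monoid $M$ is aperiodic and its idempotents are central.
\end{theorem}

\begin{theorem}\label{thm:B}
For $\varnothing\neq S\subseteq\{4,5,\dots\}$ let $V_S$ be the monoid variety defined by $\Sigma_S$. Each $\Sigma_S$ is irredundant, and the varieties $V_S$ are pairwise distinct. The variety $V_S$ is finitely based if and only if $S$ is finite, and it is generated by a finite monoid if and only if $S$ is finite or cofinite. Hence each cofinite $S$ yields a finite monoid with the infinite irredundant basis of monoid identities $\Sigma_S$.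
\end{theorem}

Section~\ref{sec:small} shows on $\sigma_4$ and $\sigma_5$ how the marks make the $\sigma_m$ independent and how a finite monoid can nevertheless satisfy all of them. The main work is to prove that $M$ satisfies nothing beyond $\operatorname{Id}\Sigma$. For this we study words through the pattern in which their letters overlap (Section~\ref{sec:overlap}), describe all consequences of a system that declares a class $\mathcal K$ of words central (Section~\ref{sec:theory}), and show that these consequences can be tested on boundedly many letters whenever membership in $\mathcal K$ can (Section~\ref{sec:local}). Sections~\ref{sec:wm} and~\ref{sec:five} prove that membership in the class generated by the words $w_m$ can be tested on five letters, and Section~\ref{sec:proofs} assembles the two theorems.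

\section{Derivations and multiple letters}\label{sec:logic}

A \emph{substitution} $\theta$ assigns a word, possibly empty, to every letter and extends to words multiplicatively. An \emph{elementary step} by an identity $a\approx b$ is the passage from $p\,\theta(a)\,q$ to $p\,\theta(b)\,q$ or back, where $p,q$ are words and $\theta$ is a substitution. We use the completeness theorem of equational logic: $u\approx v$ lies in $\operatorname{Id}\Gamma$ if and only if $u$ and $v$ are joined by a finite chain of elementary steps by members of $\Gamma$.

The \emph{variety defined by} $\Gamma$ is the class of all monoids satisfying $\Gamma$; two systems define the same variety exactly when they have the same consequences. This variety is \emph{finitely based} if it is also defined by a finite system, and it is \emph{generated by} a monoid $P$ if $\Gamma$ is an identity basis of $P$. Its \emph{relatively free monoid of rank $n$}, written $F_n(\Gamma)$, is the monoid of words in $n$ fixed letters, two words $u,v$ being identified when $u\approx v\in\operatorname{Id}\Gamma$. A finite monoid is \emph{aperiodic} if it satisfies $x^k\approx x^{k+1}$ for some $k$.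

\begin{lemma}\label{lem:logic}
Let $\Gamma$ be a set of identities.
\begin{itemize}
\item[(a)] $\Gamma$ is irredundant if and only if $\varepsilon\notin\operatorname{Id}(\Gamma\setminus\{\varepsilon\})$ for every $\varepsilon\in\Gamma$.
\item[(b)] If $\Gamma$ is infinite and irredundant, then the variety it defines is not finitely based.
\item[(c)] $F_n(\Gamma)$ satisfies every identity in $\operatorname{Id}\Gamma$, and every identity in at most $n$ letters that holds in $F_n(\Gamma)$ lies in $\operatorname{Id}\Gamma$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) If $\varepsilon\in\operatorname{Id}(\Gamma\setminus\{\varepsilon\})$, then $\Gamma\setminus\{\varepsilon\}$ has the same consequences as $\Gamma$. Conversely, if $\Gamma'\subsetneq\Gamma$ has the same consequences as $\Gamma$ and $\varepsilon\in\Gamma\setminus\Gamma'$, then $\varepsilon\in\operatorname{Id}\Gamma'\subseteq\operatorname{Id}(\Gamma\setminus\{\varepsilon\})$.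

(b) Suppose $\operatorname{Id}\Gamma=\operatorname{Id}\Delta$ with $\Delta$ finite. Derivations are finite, so $\Delta\subseteq\operatorname{Id}\Gamma'$ for a finite $\Gamma'\subseteq\Gamma$. Then $\Gamma'$ is a proper subset of $\Gamma$ with the same consequences.

(c) An assignment into $F_n(\Gamma)$ is represented by a substitution $\theta$ with values in words over the $n$ generators, and $u\approx v\in\operatorname{Id}\Gamma$ implies $\theta(u)\approx\theta(v)\in\operatorname{Id}\Gamma$. Conversely, if $u\approx v$ has at most $n$ letters and holds in $F_n(\Gamma)$, rename its letters injectively as generators and evaluate each generator at its own class. The renamed identity lies in $\operatorname{Id}\Gamma$, and renaming back is a substitution.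
\end{proof}

The \emph{content} $\operatorname{con}(u)$ is the set of letters of $u$. For a set $A$ of letters, the \emph{restriction} $u[A]$ is the word obtained from $u$ by deleting all letters outside $A$; we write $u[a,b]$ for $u[\{a,b\}]$. A letter is \emph{linear}, \emph{double} or \emph{multiple} in $u$ if it occurs once, twice, or at least three times; linear and double letters are \emph{light}. Let $u^\circ$ be the restriction of $u$ to its light letters. The role of $\varphi_1$ and $\varphi_2$ is to remove multiple letters from the picture.

\begin{lemma}\label{lem:mult}
Suppose that $\operatorname{Id}\Gamma$ contains $\varphi_1$, $\varphi_2$ and $x^2t\approx tx^2$. Then $\operatorname{Id}\Gamma$ contains $x^3y\approx yx^3$ and, for every word $u$, the identity $u\approx y_1^3\cdots y_r^3\,u^\circ$, where $y_1,\dots,y_r$ are the multiple letters of $u$ in any order. Each monoid $F_n(\Gamma)$ is finite.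
\end{lemma}

\begin{proof}
All identities below are consequences of $\Gamma$. Moving the square to the front and applying $\varphi_1$ with its middle letters sent to $1$ and $y$, we get $yx^3=(yx)x^2\approx x^2(yx)=x\cdot1\cdot x\cdot y\cdot x\approx x^3y$. So cubes commute with all words. If $x$ is multiple in $u$, write $u=axbxcxd$; then $u\approx ax^3bcd\approx x^3abcd$. Any further occurrence of $x$ is absorbed, since $x^3exf\approx ex^4f\approx ex^3f\approx x^3ef$. Thus $u\approx x^3u'$, where $u'$ is $u$ with $x$ deleted. Treating the multiple letters one after another gives the stated form. For words in $n$ letters it has $r\le n$ and $|u^\circ|\le 2n$, so there are finitely many such forms.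
\end{proof}

Every $\Sigma_S$ satisfies the hypothesis of Lemma~\ref{lem:mult}: deleting from $\sigma_m$ all letters except $x_1$ and $t$ leaves $x_1^2t\approx tx_1^2$.

\section{The smallest case: $\sigma_4$ and $\sigma_5$}\label{sec:small}

Draw a word on a line and join the two occurrences of each double letter by an arc. In $w_m$ the arcs form a chain $s,x_1,x_2,\dots,x_m,s'$ in which consecutive arcs cross and no others do, and exactly two pairs of arcs are nested: $s$ lies under $x_2$, and $s'$ lies under $x_{m-1}$. Figure~\ref{fig:w4} shows the case $m=4$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=0.8cm,y=0.55cm]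
\draw[gray] (0.5,0) -- (12.5,0);
\foreach \i/\j in {1/x_1,2/x_2,3/s,4/x_1,5/s,6/x_3,7/x_2,8/s',9/x_4,10/s',11/x_3,12/x_4}
  {\fill (\i,0) circle (1.5pt); \node[anchor=base,yshift=-13pt] at (\i,0) {$\j$};}
\draw (4,0) arc (0:180:1.5);
\draw (7,0) arc (0:180:2.5);
\draw (11,0) arc (0:180:2.5);
\draw (12,0) arc (0:180:1.5);
\draw[very thick] (5,0) arc (0:180:1);
\draw[very thick] (10,0) arc (0:180:1);
\end{tikzpicture}
\caption{The word $w_4$, with an arc joining the two occurrences of each letter. Crossing arcs form the chain $s,x_1,x_2,x_3,x_4,s'$. The two marks $s,s'$ (thick) lie under the arcs of $x_2$ and $x_3$; no other arcs are nested.}\label{fig:w4}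
\end{figure}

\medskip\noindent\emph{No step by $\sigma_5$ changes $w_4t$.} Such a step rewrites a factor $\theta(w_5)\theta(t)$ or $\theta(t)\theta(w_5)$ of $w_4t$, and it is trivial if $\theta(w_5)=1$. Suppose $\theta(w_5)\neq1$. Every letter of $\theta(w_5)$ occurs in it at least twice, so $\theta(w_5)$ is a factor of $w_4$ that contains both ends of each arc it meets. An arc crossing one of these arcs has an end inside the factor, so the factor contains the whole chain, and $\theta(w_5)=w_4$. The eleven two-letter factors of $w_4$ are pairwise distinct, while a word $\theta(x)$ of length at least $2$ would repeat one of them. Hence $\theta$ deletes some letters of $w_5$ and renames the others, injectively because no letter occurs four times in $w_4$. Counting letters, $w_4$ is a renaming of $w_5$ with one letter deleted. But deleting some $x_i$ breaks the chain, and deleting $s$ or $s'$ leaves only one nested pair, whereas $w_4$ has two.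

\medskip\noindent\emph{Merging two letters of $\sigma_4$.} In a monoid with at most five elements, every assignment gives two of the six letters of $w_4$ the same value. Suppose these are $s$ and $x_1$, and replace both by one letter $a$. By Lemma~\ref{lem:mult},
\[
a\,x_2\,a\,a\,a\,x_3x_2\,s'x_4s'x_3\,x_4\;\approx\; a^3\cdot x_2\,x_3x_2\,s'x_4s'x_3\,x_4
\]
follows from $\varphi_1,\varphi_2,\sigma_5$. The cube is central, and the second factor is a renaming of $w_5[x_3,x_4,x_5,s']=x_3\,x_4x_3\,s'x_5s'x_4\,x_5$, which is central by $\sigma_5$. So this instance of $\sigma_4$ does follow from $\varphi_1,\varphi_2,\sigma_5$.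

\medskip
Modulo $\varphi_1$ and $\varphi_2$, merging two double letters amounts to deleting them, and what remains of $w_m$ consists of proper pieces of the chain, which also occur in longer words $w_{m'}$. Thus a finite monoid has no difficulty in satisfying all $\sigma_m$, although each $\sigma_m$ will turn out to be independent of the rest. The danger is the opposite one: a finite monoid satisfying $\Sigma$ may be forced to satisfy long identities outside $\operatorname{Id}\Sigma$. To exclude this we must show that an identity outside $\operatorname{Id}\Sigma$ already has a restriction to boundedly many letters outside $\operatorname{Id}\Sigma$, and this requires a complete description of $\operatorname{Id}\Sigma$.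

\section{Overlap graphs and components}\label{sec:overlap}

A word is determined by the numbers of occurrences of its letters together with its two-letter restrictions $u[a,b]$, because these data tell, for all $a,b,i,j$, whether the $i$th occurrence of $a$ precedes the $j$th occurrence of $b$.

Distinct double letters $x,y$ of $u$ \emph{overlap} if $u[x,y]\in\{xyxy,yxyx\}$, that is, if their arcs cross; we write $x\to y$ if $u[x,y]=xyxy$. The \emph{overlap graph} $G(u)$ has the light letters of $u$ as vertices and the overlapping pairs as edges; linear letters are isolated vertices. The \emph{components} of $u$ are the vertex sets of the connected components of $G(u)$. We have $G(u)=G(u^\circ)$, and $G(u[A])$ is the subgraph of $G(u)$ induced on the light letters in $A$.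

Let $x$ be double and $y\ne x$ light. Then $y$ is \emph{inside} $x$ if all occurrences of $y$ lie between the two occurrences of $x$, and \emph{outside} $x$ if none does. If $y$ does not overlap $x$, exactly one of the two holds. For disjoint sets $Y,Z$ of letters, $Y$ is \emph{left of} $Z$, and $Z$ is \emph{right of} $Y$, if every occurrence of a letter of $Y$ precedes every occurrence of a letter of $Z$.

\begin{lemma}\label{lem:side}
Let $x$ be double in $u$, and let $Y$ induce a connected subgraph of $G(u)$. If no letter of $Y$ equals or overlaps $x$, then all letters of $Y$ are inside $x$ or all are outside $x$.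
\end{lemma}

\begin{proof}
Let $y\in Y$ be inside $x$ and let $z\in Y$ overlap $y$. Then $z$ has an occurrence between the two occurrences of $y$, so $z$ is not outside $x$, hence is inside $x$. The claim follows by connectedness.
\end{proof}

A word is \emph{closed} if each of its letters occurs in it exactly twice, and \emph{connected} if it is nonempty, closed, and its overlap graph is connected. If $C$ is a component of $u$, then either $C$ is a single linear letter (a \emph{linear component}) or $u[C]$ is a connected word. The word $x^2$ is connected.

\begin{lemma}\label{lem:closed}
A connected word has no nonempty proper closed factor. Hence each of its nonempty proper factors contains some letter exactly once.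
\end{lemma}

\begin{proof}
Let $F$ be a nonempty closed factor of a connected word $w$. A letter of $F$ has both occurrences in $F$, and a letter not in $F$ has no occurrence between them. So no letter of $F$ overlaps a letter outside $\operatorname{con}(F)$. By connectedness $F$ contains every letter of $w$ twice, and $F=w$.
\end{proof}

Distinct components do not cross, so they should be either nested or side by side. To make this precise, let all letters of $u$ be light, let $C$ be a component, and write $u[C]=c_1\cdots c_k$ and $u=V_0c_1V_1\cdots c_kV_k$. The factors $V_0,\dots,V_k$ are the \emph{gaps} of $C$, and $V_1,\dots,V_{k-1}$ are the \emph{inner} gaps. A component $D\neq C$ is \emph{inside $C$ in gap $i$} if all occurrences of its letters lie in the inner gap $V_i$. For a word with multiple letters these notions refer to $u^\circ$.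

\begin{lemma}\label{lem:position}
For distinct components $C,D$ of a word exactly one of the following holds: $D$ is inside $C$; $C$ is inside $D$; $C$ is left of $D$; $C$ is right of $D$. Moreover, if $D$ is inside $C$ in gap $i$ and $E$ is inside $D$, then $E$ is inside $C$ in gap $i$.
\end{lemma}

\begin{proof}
The four cases exclude one another: the first and the last letter of $u[C\cup D]$ belong, respectively, to $C$ and $C$, to $D$ and $D$, to $C$ and $D$, to $D$ and $C$.

Suppose that letters of $D$ occur in gaps $V_i$ and $V_j$ of $C$ with $i<j$. We claim that $(i,j)=(0,k)$. This is automatic if $C$ is linear. Otherwise $u[C]$ is connected. If some $x\in C$ occurred exactly once in $c_{i+1}\cdots c_j$, then exactly one of $V_i,V_j$ would lie between the two occurrences of $x$, contradicting Lemma~\ref{lem:side} for $Y=D$. So $c_{i+1}\cdots c_j$ is closed, and Lemma~\ref{lem:closed} gives the claim.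

Hence either $D$ lies in a single gap of $C$, and then $D$ is inside, left of or right of $C$; or $D$ has occurrences both before and after all of $C$. In the latter case apply the same alternative with $C$ and $D$ exchanged. As $C$ has no occurrence before all of $D$, it lies in a single gap of $D$, and this gap is inner.

For the last statement, $E$ lies between two occurrences of letters of $D$, and both are in $V_i$.
\end{proof}

Thus ``inside'' is a strict partial order on components. The \emph{relative position} of $C$ and $D$ is the case of Lemma~\ref{lem:position} that holds, together with the index of the gap in the nested cases. The words $u[C]$, $u[D]$ and the relative position determine $u[C\cup D]$. The next lemma lets us recognize a gap by looking at one letter of $C$ at a time.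

\begin{lemma}\label{lem:cover}
Let $C$ be a component of $u$ with $u[C]=c_1\cdots c_k$ connected. For $1\le i<k$ let $X_i$ be the set of letters occurring exactly once in $c_1\cdots c_i$; these letters are said to \emph{cover} gap $i$.
\begin{itemize}
\item[(a)] The sets $X_1,\dots,X_{k-1}$ are nonempty and pairwise distinct.
\item[(b)] If a component $D$ is inside $C$ in gap $i$ and $x\in C$, then the letters of $D$ are inside $x$ if and only if $x\in X_i$.
\item[(c)] If the letters of a component $D\ne C$ are inside some $x\in C$, then $D$ is inside $C$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) If $X_i=\varnothing$, then $c_1\cdots c_i$ is closed. A letter occurring exactly once in $c_{i+1}\cdots c_j$, where $i<j$, belongs to exactly one of $X_i,X_j$; so if $X_i=X_j$, then $c_{i+1}\cdots c_j$ is closed. Both conclusions contradict Lemma~\ref{lem:closed}. (b) Gap $i$ lies between the two occurrences of $x$ exactly when $x\in X_i$. (c) In the other three cases of Lemma~\ref{lem:position}, $D$ has an occurrence before all of $C$ or after all of $C$.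
\end{proof}

A connected word is not determined by its overlap graph and arrows: $bacbca$ and $bcabac$ both have $b\to a$, $b\to c$ and no other overlap. Three-letter restrictions suffice.

\begin{lemma}[Reconstruction]\label{lem:reconstruct}
Let $w,w'$ be connected words with the same content and $G(w)=G(w')$. Suppose that $w[B]=w'[B]$ whenever $|B|\le3$ and $B$ induces a connected subgraph. Then $w=w'$.
\end{lemma}

\begin{proof}
We show $w[a,b]=w'[a,b]$ by induction on the distance $d$ between $a$ and $b$ in the common graph. For $d\le2$ apply the hypothesis to a shortest path. Let $d\ge3$ and let $a=z_0,z_1,\dots,z_d=b$ be a shortest path.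

None of $z_0,\dots,z_{d-2}$ equals or overlaps $b$, so by Lemma~\ref{lem:side}, in each of the two words, $a$ is inside $b$ if and only if $z_{d-2}$ is inside $b$. Since $z_{d-2}$ and $b$ are at distance $2$, this holds in $w$ if and only if it holds in $w'$. The same argument with $z_2,\dots,z_d$ shows that $b$ is inside $a$ in $w$ if and only if it is in $w'$. If one of these nestings occurs, we are done.

Otherwise, in each word $a$ is left or right of $b$. Put $z=z_{d-1}$. The letters $a,z$ do not overlap, $w[a,z]=w'[a,z]$ by induction, and $w[z,b]=w'[z,b]$. These data decide on which side of $b$ the letter $a$ lies.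
\begin{itemize}
\item If $a$ is left of $z$, then $a$ is left of $b$, for otherwise $b$ would be left of $z$, although $b$ and $z$ overlap. In the same way, if $a$ is right of $z$, then $a$ is right of $b$.
\item The letter $z$ is not inside $a$, for otherwise $b$ would have an occurrence between the two occurrences of $a$.
\item Let $a$ be inside $z$. If $z\to b$, the last $b$ follows the last $z$, so $a$ is left of $b$. If $b\to z$, the first $b$ precedes the first $z$, so $a$ is right of $b$.
\end{itemize}
Hence $w[a,b]=w'[a,b]$.
\end{proof}

Finally we describe the substitutions that create no multiple letters. An \emph{inflation} of a closed word $w$ is a word $\theta(w)$, where the words $\theta(x)$, $x\in\operatorname{con}(w)$, are nonempty, have no repeated letters and have pairwise disjoint contents. If all $\theta(x)$ are letters, the inflation is a \emph{renaming}. An inflation of an inflation of $w$ is an inflation of $w$.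

\begin{lemma}\label{lem:inflate}
An inflation $\theta(w)$ of a closed word $w$ is closed, and distinct letters $a\in\operatorname{con}(\theta(x))$, $b\in\operatorname{con}(\theta(y))$ overlap in $\theta(w)$ if and only if $x=y$ or $x,y$ overlap in $w$. Consequently the components of $\theta(w)$ have the words $\theta(w[B])$, where $B$ ranges over the components of $w$; in particular $\theta(w)$ is connected if and only if $w$ is.
\end{lemma}

\begin{proof}
If $x=y$, then $\theta(w)[a,b]=(\theta(x)[a,b])^2$ is $abab$ or $baba$. If $x\ne y$, then $\theta(w)[a,b]$ is $w[x,y]$ with $x,y$ renamed $a,b$. So $G(\theta(w))$ arises from $G(w)$ by replacing each vertex with a nonempty clique.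
\end{proof}

\section{The consequences of centrality}\label{sec:theory}

Suppose we impose $\varphi_1,\varphi_2$ and declare certain connected words central. A substitution applied to $wt\approx tw$ can delete letters of $w$, inflate them, or make them multiple, and by Lemma~\ref{lem:mult} the last is as good as deleting. This suggests the following closure conditions. A nonempty set $\mathcal K$ of connected words is \emph{admissible} if
\begin{itemize}
\item[(A1)] every connected restriction of a word in $\mathcal K$ is in $\mathcal K$;
\item[(A2)] every inflation of a word in $\mathcal K$ is in $\mathcal K$.
\end{itemize}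
Restricting a member of $\mathcal K$ to one letter and renaming shows that $x^2\in\mathcal K$ for every letter $x$. Put
\[
\Sigma(\mathcal K)=\{\varphi_1,\varphi_2\}\cup\{wt\approx tw:\ w\in\mathcal K,\ t\notin\operatorname{con}(w)\}.
\]

A component $C$ with $u[C]\in\mathcal K$ can be moved out of $u$ once $u[C]$ is a factor, that is, once everything inside $C$ has been moved out. It is stuck if something immovable lies inside it. Accordingly, a component $C$ of $u$ is \emph{bad} if $u[C]\notin\mathcal K$; linear components are always bad. A component is \emph{anchored} if it is bad or some bad component is inside it, and \emph{floating} otherwise. Since ``inside'' is transitive, every component inside a floating component is floating. Let $\operatorname{anch}(u)$ be the union of the anchored components of $u$.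

\begin{example}\label{ex:anchor}
In $xy^2txz^2$ the components are the four single letters. Only $\{t\}$ is bad, $\{x\}$ is anchored because $t$ is inside $x$, and $\{y\},\{z\}$ float; indeed $xy^2txz^2\approx y^2z^2\,xtx$ because squares are central. In $x\,abacbc\,x$ the components are $\{x\}$ and $\{a,b,c\}$. Both float if $abacbc\in\mathcal K$, and both are anchored otherwise.
\end{example}

Write $u\sim_{\mathcal K}v$, or $u\sim v$ when $\mathcal K$ is fixed, if
\begin{itemize}
\item[(E1)] $u$ and $v$ have the same linear, the same double and the same multiple letters;
\item[(E2)] $G(u)=G(v)$ and $u[C]=v[C]$ for every component $C$;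
\item[(E3)] $\operatorname{anch}(u)=\operatorname{anch}(v)$, and $u[L]=v[L]$ for this set $L$.
\end{itemize}
This is an equivalence relation, and (E2), (E3) depend only on $u^\circ$ and $v^\circ$.

\begin{proposition}\label{prop:theory}
Let $\mathcal K$ be admissible. Then $u\approx v\in\operatorname{Id}\Sigma(\mathcal K)$ if and only if $u\sim_{\mathcal K}v$.
\end{proposition}

\begin{proof}
\emph{Sufficiency.} We reduce $u$ to a normal form. As $x^2\in\mathcal K$, Lemma~\ref{lem:mult} gives $u\approx y_1^3\cdots y_r^3u^\circ$. If $u$ has a floating component, choose a floating $C$ that is minimal with respect to ``inside''. A component inside $C$ would be floating, so there is none. By Lemma~\ref{lem:position}, a component with an occurrence in an inner gap of $C$ is inside $C$; hence the inner gaps of $C$ are empty and $u^\circ=p\,u[C]\,q$. Since $u[C]\in\mathcal K$, we get $u^\circ\approx u[C]\,pq$. The components of $pq$ are the components of $u$ other than $C$, with the same words and the same relative positions; as $C$ is not bad, each of them is anchored in $pq$ if and only if it is anchored in $u$. By induction on the number of floating components,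
\[
u\approx y_1^3\cdots y_r^3\;u[C_1]\cdots u[C_l]\;u[L],
\]
where $C_1,\dots,C_l$ are the floating components of $u$ and $L=\operatorname{anch}(u)$. The cubes and the words $u[C_i]$ are central, so their order is immaterial. If $u\sim v$, then $u$ and $v$ have the same normal form: the multiple letters agree by (E1), the floating components are the components not contained in $L$, their words agree by (E2), and $u[L]=v[L]$ by (E3).

\emph{Necessity.} It suffices to show that $u\sim v$ when $u=p\,\theta(a)\,q$ and $v=p\,\theta(b)\,q$ with $a\approx b$ in $\Sigma(\mathcal K)$.

Let $a\approx b$ be $\varphi_1$ or $\varphi_2$. The letters of $\theta(x)$ are multiple in both words, and deleting them from $u$ and from $v$ gives the same word. So (E1) holds and $u^\circ=v^\circ$, whence $u\sim v$.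

Let $a\approx b$ be $wt\approx tw$ with $w\in\mathcal K$. Every letter occurs equally often in $u$ and $v$, so (E1) holds. Let $\theta'(x)$ be $\theta(x)$ with the multiple letters of $u$ deleted, and let $p',q'$ arise from $p,q$ in the same way. Then
\[
u^\circ=p'WRq',\qquad v^\circ=p'RWq',\qquad W=\theta'(w),\quad R=\theta'(t).
\]
If $W=1$, then $u^\circ=v^\circ$. Let $W\ne1$. Each word $\theta'(x)$ with $x\in\operatorname{con}(w)$ appears twice in $W$, while every letter of $u^\circ$ occurs at most twice. Therefore these words have no repeated letters, have pairwise disjoint contents, and share no letter with $r=p'Rq'$. With $B=\{x\in\operatorname{con}(w):\theta'(x)\neq1\}$, the word $W=\theta'(w[B])$ is an inflation of the closed word $w[B]$. By Lemma~\ref{lem:inflate} the components of $W$ have the words $\theta'(w[B_i])$, where the $B_i$ are the components of $w[B]$, and these words lie in $\mathcal K$ by (A1) and (A2).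

In both $u^\circ$ and $v^\circ$, the factor $W$ contains both occurrences of each of its letters, and deleting it leaves $r$. So no letter of $W$ overlaps a letter of $r$, both $G(u)$ and $G(v)$ are the disjoint union of $G(W)$ and $G(r)$, and (E2) holds. A component inside a component of $W$ lies in the factor $W$, so it is a component of $W$ and is not bad; hence the components of $W$ float in $u$ and in $v$. A component of $r$ is anchored in $u$ if and only if it is bad or some bad component is inside it. All bad components are components of $r$, so this condition depends only on $r$. The same holds for $v$. Thus $\operatorname{anch}(u)=\operatorname{anch}(r)=\operatorname{anch}(v)=L$ and $u[L]=r[L]=v[L]$.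
\end{proof}

\begin{corollary}\label{cor:central}
Let $\mathcal K$ be admissible, $w$ a connected word and $t\notin\operatorname{con}(w)$. Then $wt\approx tw\in\operatorname{Id}\Sigma(\mathcal K)$ if and only if $w\in\mathcal K$.
\end{corollary}

\begin{proof}
If $w\notin\mathcal K$, both components $\operatorname{con}(w)$ and $\{t\}$ of $wt$ are bad, so all letters are anchored, and (E3) fails because $wt\neq tw$.
\end{proof}

Conditions (A1) and (A2) are necessary for this corollary, since a substitution carries $wt\approx tw$ to the same identity for any restriction or inflation of $w$. The same observation lets us pass from an arbitrary set of central words to an admissible class. For a nonempty set $\mathcal W$ of connected words let $\langle\mathcal W\rangle$ be the set of all inflations $\theta(w[B])$ of connected restrictions $w[B]$ of words $w\in\mathcal W$. For example, $\langle x^2\rangle$ consists of the squares $(a_1\cdots a_k)^2$ with distinct letters $a_i$.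

\begin{lemma}\label{lem:generated}
The set $\langle\mathcal W\rangle$ is admissible, and $\Sigma(\langle\mathcal W\rangle)$ has the same consequences as $\{\varphi_1,\varphi_2\}\cup\{wt\approx tw:w\in\mathcal W\}$, where for each $w$ the letter $t$ is chosen outside $\operatorname{con}(w)$.
\end{lemma}

\begin{proof}
The members of $\langle\mathcal W\rangle$ are connected by Lemma~\ref{lem:inflate}, and (A2) holds because inflations compose. For (A1), let $E$ be a set of letters of $z=\theta(w[B])$. Then $z[E]=\theta'(w[B'])$, where $B'=\{x\in B:\operatorname{con}(\theta(x))\cap E\ne\varnothing\}$ and $\theta'(x)=\theta(x)[E]$. This is an inflation of $w[B']$, and if it is connected, so is $w[B']$ by Lemma~\ref{lem:inflate}.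

Since $\mathcal W\subseteq\langle\mathcal W\rangle$, the second system is contained in the first. Conversely, $zt'\approx t'z$ with $z=\theta(w[B])$ is obtained from $wt\approx tw$ by substituting $\theta(x)$ for $x\in B$, the empty word for the other letters of $w$, and $t'$ for $t$.
\end{proof}

\section{Local classes give finite monoids}\label{sec:local}

Let $N$ be a positive integer. An admissible class $\mathcal K$ is \emph{$N$-local} if every connected word $z\notin\mathcal K$ has a connected restriction $z[B]\notin\mathcal K$ with $|B|\le N$. We show that then the relation $\sim_{\mathcal K}$ is local as well. The difficulty is that restriction can release an anchored component: in $xtx$ the letter $x$ is anchored, in $xtx[x]=x^2$ it floats, and (E3) says nothing about the position of floating letters. So each test set has to contain, along with the letters we want to locate, a small bad word that anchors them. Locality supplies such words.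

\begin{proposition}\label{prop:local}
Let $\mathcal K$ be admissible and $N$-local. If $u[A]\sim v[A]$ for all sets $A$ with $|A|\le 2N+2$, then $u\sim v$.
\end{proposition}

\begin{proof}
The test sets $A$ used below have at most $3$, $N+2$ or $2N$ elements, and $2N+2$ bounds all three numbers.

One-letter sets give (E1), and two-letter sets give $G(u)=G(v)$. Restrictions of $u^\circ,v^\circ$ are restrictions of $u,v$, so we may assume that all letters are light. Let $C$ be a nonlinear component. If $B\subseteq C$ induces a connected subgraph and $|B|\le3$, then $B$ is the only component of $u[B]$, and (E2) for $A=B$ gives $u[B]=v[B]$. By Lemma~\ref{lem:reconstruct}, $u[C]=v[C]$. So (E2) holds, $u$ and $v$ have the same bad components, and for each nonlinear component the sets $X_i$ of Lemma~\ref{lem:cover} are the same in $u$ and in $v$. It remains to prove (E3).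

For each bad component $D$ fix a \emph{witness} $D^*\subseteq D$: if $D$ is linear, $D^*=D$; otherwise $|D^*|\le N$ and $u[D^*]=v[D^*]$ is a connected word outside $\mathcal K$. If $A\supseteq D^*$, the component of $u[A]$ containing $D^*$ is bad by (A1), so $D^*\subseteq\operatorname{anch}(u[A])$. All statements about $u$ here and below hold for $v$ too, the hypotheses being symmetric.

\medskip\noindent\emph{Step 1. Let $D$ be bad and $x\notin D$ double. Then the letters of $D$ are inside $x$ in $u$ if and only if they are in $v$.} Let $A=\{x\}\cup D^*$. The components of $u[A]$ are $\{x\}$ and $D^*$, and $\{x\}$ is not bad because $x^2\in\mathcal K$. So $x\in\operatorname{anch}(u[A])$ if and only if the letters of $D^*$ are inside $x$ in $u$, which by Lemma~\ref{lem:side} happens if and only if the letters of $D$ are. Now use $\operatorname{anch}(u[A])=\operatorname{anch}(v[A])$.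

\medskip\noindent\emph{Step 2. Let $D$ be bad. If $D$ is inside $C$ in gap $i$ in one of $u,v$, then the same holds in the other.} Say this holds in $u$. By Lemma~\ref{lem:cover}(b) and Step 1, the letters $x\in C$ such that $D$ is inside $x$ in $v$ are those of $X_i$. As $X_i\ne\varnothing$, the component $D$ is inside $C$ in $v$ by Lemma~\ref{lem:cover}(c), in a gap $j$ with $X_j=X_i$. So $j=i$ by Lemma~\ref{lem:cover}(a).

\medskip
Step 2 gives $\operatorname{anch}(u)=\operatorname{anch}(v)=L$. We show in Steps 3 and 4 that any two distinct anchored components $C,D$ have the same relative position in $u$ and in $v$. Then $u[C\cup D]=v[C\cup D]$, all two-letter restrictions of $u[L]$ and $v[L]$ agree, and $u[L]=v[L]$.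

\medskip\noindent\emph{Step 3. Let $C,D$ be anchored. If $D$ is inside $C$ in gap $i$ in one of $u,v$, then the same holds in the other.} Say this holds in $u$. If $D$ is bad, use Step 2. Otherwise some bad $E$ is inside $D$ in $u$, say in gap $j$ of $D$; then $E$ is inside $C$ in gap $i$ by Lemma~\ref{lem:position}. By Step 2 both statements about $E$ hold in $v$. In particular $C$ and $D$ are not side by side in $v$. If $D$ is inside $C$ in $v$, it lies in the gap of $C$ that contains $E$, which is gap $i$, as required.

It remains to exclude that $C$ is inside $D$ in $v$. In that case $C$ lies in the gap of $D$ that contains $E$, which is gap $j$. Choose $x\in C$ covering gap $i$ of $C$ and $y\in D$ covering gap $j$ of $D$. Then $y$ is inside $x$ in $u$, and $x$ is inside $y$ in $v$. Let $A=\{x,y\}\cup E^*$, so $|A|\le N+2$. The components of $u[A]$ are $\{x\}$, $\{y\}$ and $E^*$; the last is bad and lies inside both $x$ and $y$. Hence $\operatorname{anch}(u[A])=A$, and (E3) gives $u[A]=v[A]$. This contradicts $u[x,y]=xyyx$ and $v[x,y]=yxxy$.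

\medskip\noindent\emph{Step 4. Let $C,D$ be anchored. If $C$ is left of $D$ in $u$, then it is in $v$.} By Step 3, applied from $v$ to $u$, the components $C,D$ are not nested in $v$. Let $C'$ be a bad component that equals $C$ or is inside $C$, and let $D'$ be a bad component that equals $D$ or is inside $D$; by Step 2 this holds in $u$ and $v$ simultaneously. In both words the letters of $C'$ occur only in the stretch from the first to the last occurrence of a letter of $C$, and likewise for $D'$ and $D$. So $C'^*$ is left of $D'^*$ in $u$. Let $A=C'^*\cup D'^*$, so $|A|\le2N$. All letters of $A$ are anchored in $u[A]$, and (E3) gives $u[A]=v[A]$. Thus $C'^*$ is left of $D'^*$ in $v$, which is impossible if $D$ is left of $C$ in $v$.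
\end{proof}

\begin{corollary}\label{cor:finite}
Let $\mathcal K$ be admissible and $N$-local, and let $\operatorname{Id}\Gamma=\operatorname{Id}\Sigma(\mathcal K)$. Then $F_{2N+2}(\Gamma)$ is a finite monoid with identity basis $\Gamma$.
\end{corollary}

\begin{proof}
The monoid $F=F_{2N+2}(\Gamma)$ is finite by Lemma~\ref{lem:mult} and satisfies $\operatorname{Id}\Gamma$ by Lemma~\ref{lem:logic}(c). Let $u\approx v$ hold in $F$. For $|A|\le 2N+2$, assigning $1$ to the letters outside $A$ shows that $u[A]\approx v[A]$ holds in $F$. By Lemma~\ref{lem:logic}(c) and Proposition~\ref{prop:theory}, $u[A]\sim v[A]$. By Propositions~\ref{prop:local} and~\ref{prop:theory}, $u\approx v\in\operatorname{Id}\Gamma$.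
\end{proof}

We have not tried to make the rank as small as possible.

\section{The classes generated by the words $w_m$}\label{sec:wm}

For $\varnothing\ne S\subseteq\{4,5,\dots\}$ let $\mathcal D_S=\langle w_m:m\in S\rangle$, and let $\mathcal D=\mathcal D_{\{4,5,\dots\}}$. By Lemma~\ref{lem:generated},
\begin{equation}\label{eq:SD}
\operatorname{Id}\Sigma_S=\operatorname{Id}\Sigma(\mathcal D_S).
\end{equation}
So we have to understand which words lie in $\mathcal D_S$.

The relative positions of the letters of $w_m$ are as follows. In $z_m=w_m[x_1,\dots,x_m]$ the letter $x_i$ occupies positions $2i-2$ and $2i+1$, except that the first $x_1$ is at position $1$ and the last $x_m$ at position $2m$; hence $x_i\to x_{i+1}$, and $x_i$ is left of $x_j$ for $j\ge i+2$. The two occurrences of $s$ enclose the second $x_1$ and nothing else, and they lie after the first $x_2$ and before the first $x_3$; hence $x_1\to s$, the letter $s$ is inside $x_2$, and $s$ is left of $x_3,\dots,x_m,s'$. The two occurrences of $s'$ enclose the first $x_m$ and nothing else, and they lie after the second $x_{m-2}$ and before the second $x_{m-1}$; hence $s'\to x_m$, the letter $s'$ is inside $x_{m-1}$, and $s'$ is right of $x_1,\dots,x_{m-2}$. Therefore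 $G(w_m)$ is the path $s,x_1,\dots,x_m,s'$, and $w_m[B]$ is connected if and only if $B$ is a nonempty subpath.

\subsection*{Turns}
The marks are invisible in the overlap graph. They are seen in three-letter restrictions. Let $b$ overlap $a$ and $c$ in a word $z$, with $a,c$ not overlapping.
\begin{itemize}
\item If $a\to b\to c$, the order of all occurrences is forced except for the first $c$ and the second $a$. The word $abcabc$ is excluded because $a,c$ overlap in it, so $z[a,b,c]=abacbc$. In this case, and in the case $c\to b\to a$, we call $b$ \emph{straight} relative to $a,c$.
\item If $b\to a$ and $b\to c$, the first $a$ and the first $c$ lie between the two $b$'s, the second ones follow, and $a,c$ must be nested: $z[a,b,c]\in\{bacbca,\ bcabac\}$. If $a\to b$ and $c\to b$, the mirror argument gives $z[a,b,c]\in\{acbcab,\ cabacb\}$. In these cases $b$ is a \emph{turn} relative to $a,c$, and the one of $a,c$ that is inside the other is the \emph{inner letter} of the turn.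
\end{itemize}
The arrows and, for a turn, the inner letter determine $z[a,b,c]$. When $G(z)$ is a path or a cycle of length at least $4$, each vertex of degree $2$ is called straight or a turn relative to its two neighbors. In $w_m$ the letter $x_1$ is a turn with inner letter $s$, the letter $x_m$ is a turn with inner letter $s'$, and $x_2,\dots,x_{m-1}$ are straight.

\subsection*{Reduced words}
To undo inflations, call a connected word \emph{reduced} if no factor $ab$ with $a\ne b$ occurs in it twice. An inflation $\theta(w)$ with some $|\theta(x)|\ge2$ is not reduced. A letter $e$ \emph{distinguishes} letters $a,b$ if $e\notin\{a,b\}$ and $e$ overlaps exactly one of them. If $ab$ occurs twice as a factor of a closed word, then $a,b$ overlap and no letter distinguishes them. In a path with at least three vertices any two adjacent vertices are distinguished: one of them has a second neighbor, and it is not adjacent to the other. Hence a connected word whose overlap graph is a path with at least three vertices is reduced.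

\begin{lemma}\label{lem:paths}
Let $y\in\mathcal D_S$ and let $G(y)$ be a path with at least three vertices. Then $y$ is a renaming of $w_m[B]$ for some $m\in S$ and some subpath $B$. The inner letter of every turn of $y$ is an end of the path $G(y)$. If $y$ has two turns, then $y$ is a renaming of $w_m$.
\end{lemma}

\begin{proof}
Write $y=\theta(w_m[B])$ with $m\in S$. As $y$ is reduced, $\theta$ is a renaming. An interior vertex of the subpath $B$ has the same neighbors in $B$ as in $G(w_m)$. So a turn of $w_m[B]$ is $x_1$, with inner letter $s\in B$, or $x_m$, with inner letter $s'\in B$; and $s,s'$ can only be ends of $B$. If there are two turns, $B$ contains both $s$ and $s'$, so $B=\operatorname{con}(w_m)$.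
\end{proof}

\begin{corollary}\label{cor:antichain}
For $n\ge4$ the following are equivalent: $n\in S$; $w_n\in\mathcal D_S$; $\sigma_n\in\operatorname{Id}\Sigma_S$.
\end{corollary}

\begin{proof}
If $w_n\in\mathcal D_S$, then $w_n$, having two turns, is a renaming of some $w_m$ with $m\in S$, and counting letters gives $n=m$. If $n\in S$, then $w_n\in\mathcal D_S$ by definition. The last two conditions are equivalent by \eqref{eq:SD} and Corollary~\ref{cor:central}.
\end{proof}

In contrast, a piece of $w_n$ that has lost a mark does not remember $n$.

\begin{lemma}\label{lem:proper}
If $S$ is infinite and $n\ge4$, then every connected restriction $w_n[B]$ with $B\subsetneq\operatorname{con}(w_n)$ lies in $\mathcal D_S$.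
\end{lemma}

\begin{proof}
A proper subpath misses $s'$ or $s$, so by (A1) it suffices to treat $B=\{s,x_1,\dots,x_n\}$ and $B=\{x_1,\dots,x_n,s'\}$. Take $n'\in S$ with $n'\ge n$ and put $d=n'-n$. Both $w_n[s,x_1,\dots,x_n]$ and $w_{n'}[s,x_1,\dots,x_n]$ equal $x_1\cdot x_2sx_1s\cdot x_3x_2\cdots x_nx_{n-1}\cdot x_n$. The word $w_{n'}[x_{d+1},\dots,x_{n'},s']$ equals
\[
x_{d+1}\cdot x_{d+2}x_{d+1}\cdots x_{n'-1}x_{n'-2}\cdot s'x_{n'}s'x_{n'-1}\cdot x_{n'},
\]
which is $w_n[x_1,\dots,x_n,s']$ with each $x_i$ renamed $x_{i+d}$.
\end{proof}

\section{The class $\mathcal D$ is $5$-local}\label{sec:five}

We first list small configurations that cannot occur in members of $\mathcal D$, and then show that a connected word avoiding them on every five letters is an inflation of a subpath of some $w_m$. A \emph{claw} is a graph on four vertices in which one vertex is adjacent to the other three and there are no further edges.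

\begin{lemma}\label{lem:forbidden}
Let $y\in\mathcal D$.
\begin{itemize}
\item[(a)] The graph $G(y)$ is not a claw.
\item[(b)] Among any three pairwise overlapping letters of $y$ there are two that no letter of $y$ distinguishes.
\item[(c)] The word $y$ is none of $afebaefb$, $afefbaeb$, $aebafefb$.
\end{itemize}
\end{lemma}

\begin{proof}
Write $y=\theta(w_m[B])$, number the subpath $B$ consecutively, and define the \emph{level} $\lambda(a)$ of a letter $a$ of $y$ as the number of the $x\in B$ with $a\in\operatorname{con}(\theta(x))$. By Lemma~\ref{lem:inflate}, distinct letters $a,b$ overlap if and only if $|\lambda(a)-\lambda(b)|\le1$. In particular two letters of the same level overlap and are not distinguished.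

(a) If the center of a claw has level $k$, the three leaves have levels in $\{k-1,k,k+1\}$ that pairwise differ by at least $2$, which is impossible.

(b) Three levels that pairwise differ by at most $1$ take at most two values.

(c) In $afebaefb$ all pairs overlap except $e,f$. In $afefbaeb$ and $aebafefb$ the overlapping pairs are $ab,ae,be,ef$. So in each word $a,b,e$ pairwise overlap, and $f$ distinguishes $e$ from $a$ and from $b$. If the word were $y$, then $\lambda(e)\notin\{\lambda(a),\lambda(b)\}$, and so $\lambda(a)=\lambda(b)$ by the proof of (b). Also $\lambda(f)\ne\lambda(a)$, since $e$ distinguishes $f,a$ in the first word and $b$ does in the other two. Hence some $\theta(x)$ is $ab$ or $ba$, and this factor occurs twice in $y$. But each of the three words contains $ba$ once and does not contain $ab$.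
\end{proof}

The words in (c) matter for the following reason. Part (b) speaks about letters that the graph cannot tell apart, whereas an inflation can be undone only when a factor $ab$ is repeated in the word. In each word of (c) the letters $a,b$ overlap and are not distinguished, and yet no two-letter factor is repeated. Once these words are excluded, the two notions agree.

\begin{lemma}\label{lem:twins}
Let $z$ be a reduced connected word all of whose connected restrictions to at most four letters lie in $\mathcal D$. Then any two overlapping letters of $z$ are distinguished by some letter.
\end{lemma}

\begin{proof}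
Suppose not. Among the overlapping pairs that are not distinguished choose $a\to b$, with
\[
z=V_0\,a\,V_1\,b\,V_2\,a\,V_3\,b\,V_4 ,
\]
so that $|V_1|+|V_3|$ is minimal. Since $z$ is reduced, $V_1$ or $V_3$ is nonempty, and by Lemma~\ref{lem:closed} some letter $e$ occurs exactly once in $V_1$ or exactly once in $V_3$. Suppose that the two occurrences of $e$ are not one in $V_1$ and one in $V_3$. According to the pair of factors containing them, $z[a,b,e]$ and the letter among $a,b$ that $e$ overlaps are
\[
\begin{array}{c|cccccc}
\text{factors}&V_0,V_1&V_1,V_2&V_1,V_4&V_0,V_3&V_2,V_3&V_3,V_4\\\hline
z[a,b,e]&eaebab&aebeab&aebabe&eabaeb&abeaeb&abaebe\\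
e\text{ overlaps only}&a&b&a&b&a&b
\end{array}
\]
In each case $e$ distinguishes $a,b$. Hence $e$ occurs once in $V_1$ and once in $V_3$, and $z[a,b,e]=aebaeb$.

Now $a\to e$, and the factors that play the roles of $V_1,V_3$ for this pair are proper prefixes of $V_1$ and $V_3$. By minimality some letter $f$ distinguishes $a,e$, and $f\neq b$ because $b$ overlaps both. Let the two occurrences of $f$ lie in $V_i$ and $V_j$, $i\le j$. The letter $f$ overlaps $a$ if and only if exactly one of its occurrences is in $V_1$ or $V_2$, and it overlaps $b$ if and only if exactly one is in $V_2$ or $V_3$. As $f$ does not distinguish $a,b$, there are two cases.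

\emph{$f$ overlaps $a$ and $b$ but not $e$.} If one occurrence is in $V_2$, the other is in $V_0$ or $V_4$, and then $f$ overlaps $e$. So $(i,j)=(1,3)$. Since $e$ and $f$ both occur once in $V_1$ and once in $V_3$ without overlapping, they are nested, and $z[a,b,e,f]$ is $afebaefb$ or $aefbafeb$. The second word is a renaming of the first.

\emph{$f$ overlaps $e$ but neither $a$ nor $b$.} The numbers of occurrences of $f$ in $V_1,V_2$ and in $V_2,V_3$ are both even, so $i=j$ or $(i,j)=(0,4)$. For $(i,j)\in\{(0,0),(4,4),(0,4),(2,2)\}$ the letters $e,f$ are side by side or nested. So $(i,j)$ is $(1,1)$ or $(3,3)$, the two occurrences of $f$ enclose the occurrence of $e$ in that factor, and $z[a,b,e,f]$ is $afefbaeb$ or $aebafefb$.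

In both cases $z[a,b,e,f]$ is connected, so it lies in $\mathcal D$, contrary to Lemma~\ref{lem:forbidden}(c).
\end{proof}

\begin{proposition}\label{prop:five}
If all connected restrictions of a connected word $z$ to at most five letters lie in $\mathcal D$, then $z\in\mathcal D$. In other words, $\mathcal D$ is $5$-local.
\end{proposition}

\begin{proof}
We use induction on $k=|\operatorname{con}(z)|$. For $k\le5$ the word $z$ is one of the restrictions in the hypothesis. Let $k\ge6$. If a factor $ab$ with $a\neq b$ occurs twice in $z$, let $z'$ be $z$ with $b$ deleted. Then $z$ is the inflation of $z'$ given by $a\mapsto ab$, so $z'$ is connected by Lemma~\ref{lem:inflate}; it satisfies the hypothesis, so $z'\in\mathcal D$ by induction and $z\in\mathcal D$ by (A2). From now on $z$ is reduced, and by Lemma~\ref{lem:twins} any two overlapping letters are distinguished.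

\medskip\noindent\emph{$G(z)$ has no triangle.} Let $T$ be a set of three pairwise overlapping letters. Some $e$ distinguishes two of them, and $e\notin T$ because the third letter of $T$ overlaps both. So $e$ overlaps one or two letters of $T$, and we can write $T=\{p,q,r\}$ so that $e$ distinguishes $p$ from $q$ and from $r$, but not $q$ from $r$. Some $f$ distinguishes $q,r$, and $f\notin T\cup\{e\}$. The word $z[p,q,r,e,f]$ is connected, so it lies in $\mathcal D$, and any two letters of $T$ are distinguished in it. This contradicts Lemma~\ref{lem:forbidden}(b).

\medskip\noindent\emph{$G(z)$ is a path or a cycle.} As there are no triangles, a letter together with three of its neighbors would induce a claw, contrary to Lemma~\ref{lem:forbidden}(a). So all degrees are at most $2$, and the connected graph $G(z)$ is a path or a cycle on $k\ge6$ vertices $y_1,\dots,y_k$, listed in order. Any four consecutive vertices induce a path, and the corresponding restriction lies in $\mathcal D$. By Lemma~\ref{lem:paths}, if $y_i$ is a turn, then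
\begin{itemize}
\item[($\alpha$)] its inner letter is $y_{i-1}$ if $y_{i-1},y_i,y_{i+1},y_{i+2}$ are consecutive vertices;
\item[($\beta$)] its inner letter is $y_{i+1}$ if $y_{i-2},y_{i-1},y_i,y_{i+1}$ are consecutive vertices.
\end{itemize}
A vertex to which both ($\alpha$) and ($\beta$) apply is therefore straight.

\medskip\noindent\emph{$G(z)$ is not a cycle.} In a cycle every vertex is straight, so the arrows form a directed cycle. But $a\to b$ implies that the first $a$ precedes the first $b$, so there is no directed cycle.

\medskip\noindent\emph{$G(z)$ is a path.} The vertices $y_3,\dots,y_{k-2}$ are straight, so after reversing the numbering if necessary, $y_2\to y_3\to\cdots\to y_{k-1}$. If $y_2$ is straight, then $y_1\to y_2$; if it is a turn, then $y_2\to y_1$ and the inner letter is $y_1$ by ($\alpha$). If $y_{k-1}$ is straight, then $y_{k-1}\to y_k$; if it is a turn, then $y_k\to y_{k-1}$ and the inner letter is $y_k$ by ($\beta$). So all arrows and inner letters, and with them all connected restrictions of $z$ to at most three letters, are determined by whether $y_2$ and $y_{k-1}$ are turns. The four possibilities (no turn; only $y_2$; only $y_{k-1}$; both) are realized by the $k$-letter words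
\[
w_k[x_1,\dots,x_k],\qquad w_k[s,x_1,\dots,x_{k-1}],\qquad w_k[x_2,\dots,x_k,s'],\qquad w_{k-2},
\]
whose letters, listed along the path in the order $s,x_1,x_2,\dots,s'$ and renamed $y_1,\dots,y_k$, have the arrows and inner letters just described. The word $w_{k-2}$ is available because $k-2\ge4$. By Lemma~\ref{lem:reconstruct}, $z$ is a renaming of one of these four words, so $z\in\mathcal D$.
\end{proof}

\begin{remark}\label{rem:sharp}
The class $\mathcal D$ is not $4$-local. The word $y=x_1\cdot x_2sx_1s\cdot s'x_3s'x_2\cdot x_3$ has the path $s,x_1,x_2,x_3,s'$ as its overlap graph and has two turns, $x_1$ and $x_3$. It has five letters, so $y\notin\mathcal D$ by Lemma~\ref{lem:paths}. Its two connected four-letter restrictions are $x_1x_2sx_1sx_3x_2x_3=w_4[s,x_1,x_2,x_3]$ and $x_1x_2x_1s'x_3s'x_2x_3$, a renaming of $w_4[x_2,x_3,x_4,s']$. Both lie in $\mathcal D$, and by (A1) so do all smaller connected restrictions.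
\end{remark}

\section{Proofs of the theorems}\label{sec:proofs}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
By \eqref{eq:SD}, $\operatorname{Id}\Sigma=\operatorname{Id}\Sigma(\mathcal D)$, and $\mathcal D$ is $5$-local by Proposition~\ref{prop:five}. Corollary~\ref{cor:finite} with $N=5$ shows that $M=F_{12}(\Sigma)$ is finite and has the identity basis $\Sigma$. We check irredundancy by Lemma~\ref{lem:logic}(a).

\emph{The identity $\sigma_m$.} We have $\Sigma\setminus\{\sigma_m\}=\Sigma_S$ with $S=\{4,5,\dots\}\setminus\{m\}$, and $\sigma_m\notin\operatorname{Id}\Sigma_S$ by Corollary~\ref{cor:antichain}.

\emph{The identity $\varphi_2$.} In every other member of $\Sigma$ each letter occurs equally often on both sides. Elementary steps by such identities preserve the number of occurrences of each letter, and $x$ occurs three times in $x^3$ and four times in $x^4$.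

\emph{The identity $\varphi_1$.} We show that no elementary step by $\varphi_2$ or $\sigma_m$ changes the word $xyxzx$. Such a step is trivial unless $xyxzx$ has a nonempty factor $\theta(x)^3$ or $\theta(w_m)$. In such a factor every letter occurs at least twice, so the factor is $x^j$ with $j\ge2$, and $xyxzx$ has no such factor. Since $xyxzx\ne x^3yz$, the identity $\varphi_1$ does not follow from $\Sigma\setminus\{\varphi_1\}$.

Finally, $M$ satisfies $x^3\approx x^4$, so it is aperiodic, and it satisfies $x^3y\approx yx^3$ by Lemma~\ref{lem:mult}, so every idempotent $e=e^3$ is central.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]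
By Corollary~\ref{cor:antichain} the set $S$ can be recovered from $\operatorname{Id}\Sigma_S$, so the varieties $V_S$ are pairwise distinct. For $\varepsilon\in\Sigma_S$ we have $\Sigma_S\setminus\{\varepsilon\}\subseteq\Sigma\setminus\{\varepsilon\}$, so $\Sigma_S$ is irredundant by Theorem~\ref{thm:A} and Lemma~\ref{lem:logic}(a). If $S$ is finite, $\Sigma_S$ is finite; if $S$ is infinite, $V_S$ is not finitely based by Lemma~\ref{lem:logic}(b).

\medskip\noindent\emph{If $S$ is finite or cofinite, $V_S$ is generated by a finite monoid.} By \eqref{eq:SD} and Corollary~\ref{cor:finite} it suffices to show that $\mathcal D_S$ is $N$-local for some $N$. Put $N=\max S+3$ if $S$ is finite. If $S$ is cofinite, let $N$ be the maximum of $5$ and the numbers $n+2$ with $n\ge4$, $n\notin S$. In both cases $N\ge5$. Let $z$ be a connected word all of whose connected restrictions to at most $N$ letters lie in $\mathcal D_S$. Since $\mathcal D_S\subseteq\mathcal D$, Proposition~\ref{prop:five} gives $z=\theta(w_n[B])$ for some $n\ge4$, some subpath $B$ and some inflation $\theta$. By (A2) it is enough to show that $w_n[B]\in\mathcal D_S$. For a subpath $B'\subseteq B$, choosing one letter from each $\theta(x)$, $x\in B'$, and restricting $z$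 to these letters gives a renaming of $w_n[B']$. Hence
\begin{equation}\label{eq:short}
w_n[B']\in\mathcal D_S\quad\text{for every subpath } B'\subseteq B\text{ with }1\le|B'|\le N .
\end{equation}

Let $S$ be finite. If $|B|\ge N$, take $B'$ with $|B'|=N$ in \eqref{eq:short}. By Lemma~\ref{lem:paths}, $w_n[B']$ is a renaming of a restriction of some $w_m$ with $m\in S$, which has only $m+2<N$ letters. So $|B|<N$, and \eqref{eq:short} applies to $B'=B$.

Let $S$ be cofinite. If $B\ne\operatorname{con}(w_n)$, then $w_n[B]\in\mathcal D_S$ by Lemma~\ref{lem:proper}. If $B=\operatorname{con}(w_n)$, then $n\in S$: otherwise $|B|=n+2\le N$, and \eqref{eq:short} would give $w_n\in\mathcal D_S$, contrary to Corollary~\ref{cor:antichain}. So $w_n[B]=w_n\in\mathcal D_S$.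

\medskip\noindent\emph{If $S$ is infinite and not cofinite, $V_S$ is not generated by a finite monoid.} Suppose that $\Sigma_S$ is an identity basis of a monoid $P$ with $q$ elements. Choose $n\ge4$ with $n\notin S$ and $n+2>q$. We show that $P$ satisfies $\sigma_n$, contrary to Corollary~\ref{cor:antichain}. Let $\phi$ be an assignment of elements of $P$ to the letters. Two distinct letters $a,b$ of $w_n$ have the same value. Let $w'$ be $w_n$ with $b$ replaced by $a$, and let $B=\operatorname{con}(w_n)\setminus\{a,b\}$. In $u=w't$ and $v=tw'$ the letter $a$ is multiple, and $u^\circ=w_n[B]\,t$, $v^\circ=t\,w_n[B]$. Both words have as components $\{t\}$ and the components of $w_n[B]$, with the same words, and the latter words lie in $\mathcal D_S$ by Lemma~\ref{lem:proper}; this is where $S$ has to be infinite. So $\{t\}$ is the only bad component, it is inside no other component, and $\operatorname{anch}(u)=\operatorname{anch}(v)=\{t\}$. Thus $u\sim_{\mathcal D_S}v$, and $P$ satisfies $u\approx v$ by Proposition~\ref{prop:theory} and \eqref{eq:SD}. Therefore $\phi(w_nt)=\phi(u)=\phi(v)=\phi(tw_n)$.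

\medskip
For cofinite $S$, the system $\Sigma_S$ is thus infinite, irredundant, and an identity basis of a finite monoid.
\end{proof}

\begin{thebibliography}{9}

\bibitem{FBP}
\emph{The Finite Basis Problem for Finite Semigroups},
\texttt{http://csseminar.kmath.ru/MATHJAP\_revisited.pdf}.

\bibitem{Jackson}
Jackson, 2005b.

\end{thebibliography}
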